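\title{Uncountable $(1+)$-separated sets in the unit spheres of a Banach space and of its dual}

\begin{abstract}
A set is $(1+)$-separated if any two of its points are at distance strictly greater than $1$. We prove in ZFC that the unit sphere of a Banach space $X$ contains an uncountable $(1+)$-separated set whenever $X^*$ is not $w^*$-separable, and that the unit sphere of $X^*$ contains one whenever $X$ is nonseparable. In particular both spheres contain such a set when $X$ is a nonseparable weakly Lindel\"of determined space, which settles the case of density $\omega_1$. The proof has two steps. A dichotomy produces either an uncountable $(1+\varepsilon)$-separated set or a transfinite sequence whose initial and final projections all have norm at most one. A Baire category argument then turns such a sequence into a $(1+)$-separated set. The spaces $c_0(\kappa)$ show that, for the sphere of $X$, neither the separation nor the cardinality can be improved.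
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $X$ be a Banach space with unit ball $B_X$ and unit sphere $S_X$, and let $\operatorname{dens}X$ be its density character, the least cardinality of a dense subset. For $\delta>0$, a set $A\subset X$ is \emph{$\delta$-separated} if $\|x-y\|\ge\delta$ for all distinct $x,y\in A$. It is \emph{$(1+)$-separated} if $\|x-y\|>1$ for all distinct $x,y\in A$; no uniform gap above $1$ is required. The open balls of radius $\delta/2$ about the points of a $\delta$-separated set are pairwise disjoint, so in a separable space such a set is countable. For a nonseparable space we ask how far apart uncountably many points of the unit sphere can be.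

The critical distance is $1$. Below it there is no obstruction. Riesz's lemma says that for a closed proper subspace $Y\subset X$ and $\theta<1$ there is $x\in S_X$ at distance at least $\theta$ from $Y$; in a nonseparable space, applying it $\omega_1$ times to the closed span of the points already chosen gives an uncountable $\theta$-separated subset of $S_X$. A uniform gap above $1$ is too much to ask: the sphere of $c_0(\kappa)$ has no uncountable $(1+\varepsilon)$-separated subset, however large $\kappa$ is (Proposition~\ref{prop:sharp} below). What remains is the distance $1$ itself, and $(1+)$-separation is the strict form of it. Here nonseparability alone is not enough. Guzm\'an, Hru\v{s}\'ak and Koszmider \cite{GHK} constructed a Banach space of density $\mathfrak c$ whose unit sphere is a countable union of sets of diameter less than $1$. A $(1+)$-separated set has at most one point in each of these sets, so it is countable.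

One therefore restricts the class of spaces. A compact space is \emph{Corson} if it is homeomorphic to a subset of $\{x\in\mathbb R^I:\ x(i)\ne0\text{ for at most countably many }i\}$ for some set $I$, with the product topology. A Banach space $X$ is \emph{weakly Lindel\"of determined} (WLD) if $(B_{X^*},w^*)$ is Corson. It is known that if $X$ is WLD and $\operatorname{dens}X\ge\mathfrak c^+$, then both $S_X$ and $S_{X^*}$ contain uncountable $(1+)$-separated sets, and the following question is posed in \cite{Problem}.

\medskip
\noindent\textbf{Question.} \emph{Let $X$ be a WLD space with $\operatorname{dens}X=\omega_1$. Must $S_X$ and $S_{X^*}$ each contain an uncountable $(1+)$-separated set?}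
\medskip

The space $c_0(\omega_1)$ suggests the answer. It is WLD, it is a space in which no uniform gap is available, and still its sphere contains an explicit uncountable $(1+)$-separated set (Example~\ref{ex:c0}). One guesses that the answer is yes. The difficulty is that the explicit set uses coordinates in which the norm is a supremum, and a general space has no such coordinates. The guess is correct, and the WLD property is needed only through one of its consequences.

\begin{theorem}\label{thm:main}
Let $X$ be a Banach space.
\begin{enumerate}
\item[(i)] If $X^*$ is not $w^*$-separable, then $S_X$ contains an uncountable $(1+)$-separated set. In particular this holds if $\operatorname{dens}X>\mathfrak c$.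
\item[(ii)] If $X$ is nonseparable, then $S_{X^*}$ contains an uncountable $(1+)$-separated set.
\item[(iii)] If $X$ is WLD and nonseparable, in particular if $X$ is WLD and $\operatorname{dens}X=\omega_1$, then both $S_X$ and $S_{X^*}$ contain uncountable $(1+)$-separated sets.
\end{enumerate}
\end{theorem}

The space of \cite{GHK} shows that in (i) the hypothesis on $X^*$ cannot be weakened to the nonseparability of $X$, and that $\operatorname{dens}X>\mathfrak c$ cannot be weakened to $\operatorname{dens}X\ge\mathfrak c$. The conclusion of (iii) for $S_X$ is also optimal.

\begin{proposition}\label{prop:sharp}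
Let $\kappa$ be an uncountable cardinal. The unit sphere of the WLD space $c_0(\kappa)$ contains no uncountable $(1+\varepsilon)$-separated set for any $\varepsilon>0$, and no $(1+)$-separated set of cardinality $\omega_2$.
\end{proposition}

Since $\operatorname{dens}c_0(\kappa)=\kappa$, for $S_X$ neither ``$(1+)$'' nor the cardinality $\omega_1$ in Theorem~\ref{thm:main}(iii) can be improved, whatever the density.

The proof of Theorem~\ref{thm:main} isolates the property of the unit vectors of $c_0(\omega_1)$ that survives in general. A transfinite sequence of unit vectors is \emph{bimonotone} if, at every cut, the projection onto the initial part and the projection onto the final part both have norm at most one. Theorem~\ref{thm:B} shows, by a Baire category argument at each countable ordinal, that a bimonotone family of length $\omega_1$ yields a $(1+)$-separated set of the same size. Theorem~\ref{thm:A} shows that a space in which few functionals never separate points either contains a long bimonotone family or fails to do so for a reason that directly gives a large $(1+\varepsilon)$-separated set. Section~\ref{sec:c0} treats the model space $c_0(\kappa)$,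 Sections~\ref{sec:B} and~\ref{sec:A} prove the two theorems, and Section~\ref{sec:main} combines them.

\section{Conventions and standard facts}\label{sec:prelim}

We work in ZFC. An infinite cardinal $\kappa$ is \emph{regular} if a union of fewer than $\kappa$ sets, each of cardinality less than $\kappa$, has cardinality less than $\kappa$. The cardinals $\omega_1$ and $\omega_2$ are regular. If $\kappa$ is regular and uncountable and a set of cardinality $\kappa$ is covered by countably many sets, then one of them contains $\kappa$ of its points.

Scalars are real. For a complex space $X$, the map $f\mapsto\operatorname{Re}f$ is an isometric bijection of $X^*$ onto the dual of the underlying real space, and it is a $w^*$-homeomorphism because $f(x)=\operatorname{Re}f(x)-i\operatorname{Re}f(ix)$. Norms, spheres, distances and every hypothesis of Theorem~\ref{thm:main} are unchanged, so the complex case of that theorem follows from the real one.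

We write $[A]$ for the closed linear span of $A\subset X$, with $[\emptyset]=\{0\}$. For $D\subset X^*$ put
\[
D_\perp=\{x\in X:\ f(x)=0\text{ for all }f\in D\}.
\]
This is a closed subspace of $X$, and $D\subset D'$ implies $D'_\perp\subset D_\perp$. A set $\Gamma\subset B_{X^*}$ is \emph{$1$-norming} if $\|x\|=\sup_{f\in\Gamma}f(x)$ for all $x\in X$. The ball $B_{X^*}$ is $1$-norming for $X$ by the Hahn--Banach theorem, and $B_X$, viewed inside $B_{X^{**}}$, is $1$-norming for $X^*$ by the definition of the dual norm.

\begin{lemma}\label{lem:wstar}
The dual $X^*$ is $w^*$-separable if and only if $D_\perp=\{0\}$ for some countable $D\subset X^*$. In that case $|X|\le\mathfrak c$.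
\end{lemma}

\begin{proof}
If $D$ is $w^*$-dense and $x\in D_\perp$, then the $w^*$-continuous map $f\mapsto f(x)$ vanishes on $X^*$, so $x=0$. Conversely, let $D$ be countable with $D_\perp=\{0\}$. The $w^*$-continuous functionals on $X^*$ are the evaluations at points of $X$, and no nonzero one vanishes on $\operatorname{span}D$. By the Hahn--Banach theorem in $(X^*,w^*)$, $\operatorname{span}D$ is $w^*$-dense. The rational combinations of elements of $D$ form a countable set that is norm dense in $\operatorname{span}D$, hence $w^*$-dense in $X^*$. Finally, for such $D$ the linear map $x\mapsto(f(x))_{f\in D}$ from $X$ to $\mathbb R^D$ is injective, and $|\mathbb R^D|\le\mathfrak c$.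
\end{proof}

A \emph{Markushevich basis} of $X$ is a family $\{(b_i,b_i^*)\}_{i\in I}\subset X\times X^*$ such that $b_i^*(b_j)=\delta_{ij}$, $[b_i:i\in I]=X$, and the $b_i^*$ separate the points of $X$. We use one published characterization.

\begin{theorem}[\cite{VWZ}; see also {\cite[Ch.~5]{HMVZ}}]\label{thm:WLD}
A Banach space $X$ is WLD if and only if it has a Markushevich basis $\{(b_i,b_i^*)\}_{i\in I}$ such that $\{i\in I:x^*(b_i)\ne0\}$ is countable for every $x^*\in X^*$.
\end{theorem}

\section{The model space $c_0(\kappa)$}\label{sec:c0}

The space $c_0(\kappa)$ consists of the functions $x:\kappa\to\mathbb R$ such that $\{\gamma:|x(\gamma)|\ge\eta\}$ is finite for every $\eta>0$, with the supremum norm. Each such $x$ has countable support $\operatorname{supp}x=\{\gamma:x(\gamma)\ne0\}$. The unit vectors $e_\gamma$ are at mutual distance exactly $1$ and span a dense subspace.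

In the countable case the vectors $e_n-\sum_{k<n}e_k$ lie on the sphere of $c_0$ and are $2$-separated: for $m<n$ the $m$-th coordinates of the $m$-th and the $n$-th vector are $1$ and $-1$. At an infinite ordinal the sum no longer belongs to the space, but a damped sum does.

\begin{example}\label{ex:c0}
Let $\kappa\ge\omega_1$. For each $\alpha<\omega_1$ fix an injection $n_\alpha:\alpha\to\{1,2,\dots\}$, which exists because $\alpha$ is countable, and put
\[
x_\alpha=e_\alpha-\sum_{\beta<\alpha}\frac1{n_\alpha(\beta)}\,e_\beta .
\]
Only finitely many coefficients exceed a given $\eta>0$, so $x_\alpha\in c_0(\kappa)$, and $\|x_\alpha\|=1$. For $\beta<\alpha$ we have $x_\beta(\beta)-x_\alpha(\beta)=1+1/n_\alpha(\beta)>1$. Thus $\{x_\alpha:\alpha<\omega_1\}$ is $(1+)$-separated.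
\end{example}

Three features of this example reappear in Section~\ref{sec:B}: the vector $x_\alpha$ is $e_\alpha$ plus a vector built from earlier coordinates, these coordinates are not positive, and the countability of $\alpha$ is what makes room for all of them. Proposition~\ref{prop:sharp} says that the damping and the stop at $\omega_1$ are both forced.

Its proof uses the \emph{$\Delta$-system lemma}: if $\lambda$ is a regular uncountable cardinal and $F_\alpha$, $\alpha<\lambda$, are finite sets, then there are $I\subset\lambda$ with $|I|=\lambda$ and a set $R$ such that $F_\alpha\cap F_\beta=R$ for all distinct $\alpha,\beta\in I$. (The $F_\alpha$ need not be distinct. If one set occurs $\lambda$ times, it serves as $R$; otherwise, by regularity, $\lambda$ different sets occur.)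

\begin{lemma}\label{lem:delta}
Let $\lambda\in\{\omega_1,\omega_2\}$, $\eta>0$, let $x_\alpha\in S_{c_0(\kappa)}$ for $\alpha<\lambda$, and put $F_\alpha=\{\gamma:|x_\alpha(\gamma)|\ge\eta\}$. There are $I\subset\lambda$ with $|I|=\lambda$ and a finite set $R$ such that for all distinct $\alpha,\beta\in I$
\[
F_\alpha\cap F_\beta=R\qquad\text{and}\qquad|x_\alpha(\gamma)-x_\beta(\gamma)|<\eta\ \text{ for all }\gamma\in R .
\]
\end{lemma}

\begin{proof}
The $\Delta$-system lemma gives $R$ and an index set $I_0$ of cardinality $\lambda$. Cover the cube $[-1,1]^R$ by finitely many sets of diameter less than $\eta$ in the supremum norm. One of them contains the restriction $x_\alpha|_R$ for $\lambda$ many $\alpha\in I_0$; let $I$ be the set of these $\alpha$.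
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:sharp}]
\emph{The space is WLD.} The map $f\mapsto(f(e_\gamma))_{\gamma<\kappa}$ from the compact space $(B_{c_0(\kappa)^*},w^*)$ to $\mathbb R^\kappa$ is continuous, and it is injective because the $e_\gamma$ span a dense subspace. So it is a homeomorphism onto its image. The image lies in $\ell_1(\kappa)$, whose elements have countable support.

\emph{No uncountable $(1+\varepsilon)$-separated set.} Let $x_\alpha$, $\alpha<\omega_1$, be distinct points of the sphere. Apply Lemma~\ref{lem:delta} with $\eta=\varepsilon/2$ and take distinct $\alpha,\beta\in I$. On $R$ the two vectors differ by less than $\varepsilon/2$. A point $\gamma\notin R$ lies outside $F_\alpha$ or outside $F_\beta$, so one of $|x_\alpha(\gamma)|$, $|x_\beta(\gamma)|$ is less than $\varepsilon/2$ and the other is at most $1$. Hence $\|x_\alpha-x_\beta\|\le1+\varepsilon/2<1+\varepsilon$.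

\emph{No $(1+)$-separated set of cardinality $\omega_2$.} Suppose that $\{x_\alpha:\alpha<\omega_2\}$ is one, with the $x_\alpha$ distinct. Apply Lemma~\ref{lem:delta} with $\eta=1/2$ and put $G_\alpha=F_\alpha\setminus R$ for $\alpha\in I$; these sets are pairwise disjoint. Let $\alpha,\beta\in I$ be distinct and choose $\gamma$ with $|x_\alpha(\gamma)-x_\beta(\gamma)|>1$. Then $\gamma\notin R$. One of the two values has modulus greater than $1/2$, so $\gamma\in G_\alpha$ or $\gamma\in G_\beta$. Each value has modulus at most $1$, so neither is zero. Therefore
\begin{equation}\label{eq:meet}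
G_\alpha\cap\operatorname{supp}x_\beta\ne\emptyset\qquad\text{or}\qquad G_\beta\cap\operatorname{supp}x_\alpha\ne\emptyset .
\end{equation}
Fix $J\subset I$ with $|J|=\omega_1$. The set $S=\bigcup_{\beta\in J}\operatorname{supp}x_\beta$ has cardinality at most $\omega_1$, and each of its points lies in at most one $G_\alpha$. As $|I|=\omega_2$, there is $\alpha\in I\setminus J$ with $G_\alpha\cap S=\emptyset$. For this $\alpha$ and every $\beta\in J$ the first alternative in \eqref{eq:meet} fails, so the countable set $\operatorname{supp}x_\alpha$ meets each of the $\omega_1$ pairwise disjoint sets $G_\beta$, $\beta\in J$. This is impossible.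
\end{proof}

\section{From a bimonotone family to a $(1+)$-separated set}\label{sec:B}

\begin{definition}\label{def:bimonotone}
Let $\kappa$ be a regular uncountable cardinal. A family $(e_\alpha)_{\alpha<\kappa}$ in $S_X$ is a \emph{normalized bimonotone family of length $\kappa$} if for every $\alpha<\kappa$
\begin{equation}\label{eq:bi}
\|y+t\|\ge\max(\|y\|,\|t\|)\quad\text{for all }y\in Y_\alpha:=[e_\beta:\beta<\alpha],\ t\in Y^\alpha:=[e_\beta:\alpha\le\beta<\kappa].
\end{equation}
\end{definition}

The unit vectors of $c_0(\kappa)$ and of $\ell_p(\kappa)$, $1\le p<\infty$, are bimonotone, because $y$ and $t$ have disjoint supports. A bimonotone family is $1$-separated: take $y=e_\beta$, $t=-e_\alpha$ with $\beta<\alpha$. In $c_0(\kappa)$ it is no more than that.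

\begin{theorem}\label{thm:B}
If a Banach space contains a normalized bimonotone family of length $\omega_1$, then its unit sphere contains a $(1+)$-separated set of cardinality $\omega_1$.
\end{theorem}

\subsection*{Two vectors}
Let $e_0,e_1$ be unit vectors with $\|ae_0+be_1\|\ge\max(|a|,|b|)$ for all $a,b$. We keep $x_0=e_0$ and look for a unit vector $x_1=e_1+ae_0$ with $\|x_0-x_1\|>1$. Example~\ref{ex:c0} suggests $e_1-se_0$ with $s>0$, which is at distance at least $1+s$ from $e_0$. But it may leave the ball: in the Euclidean plane its norm is $\sqrt{1+s^2}$. In the Euclidean plane, however, $\|e_0-e_1\|=\sqrt2$ and nothing has to be done. This alternative is general. If $\|e_0-e_1\|>1$, take $x_1=e_1$. If not, then $v=e_1-e_0$ lies in the ball, hence so does $(1-s)e_1+sv=e_1-se_0$ for $0<s<1$, and this vector has norm at least $1$ because its $e_1$-coefficient is $1$. So the failure of separation itself supplies a direction along the sphere in which the distance increases, and $s$ may be as small as we like. The last point makes it possible to treat countably many earlier vectors at once.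

\subsection*{Projections and coordinates}
Fix a normalized bimonotone family $(e_\alpha)_{\alpha<\omega_1}$ and let $E=[e_\alpha:\alpha<\omega_1]$.

\begin{lemma}\label{lem:proj}
For every $\alpha<\omega_1$ there are a linear projection $P_\alpha$ of $E$ onto $Y_\alpha$ and a functional $\varphi_\alpha\in E^*$ such that:
\begin{enumerate}
\item[(a)] $\|P_\alpha\|\le1$, $\|I-P_\alpha\|\le1$, $P_\alpha e_\gamma=e_\gamma$ for $\gamma<\alpha$ and $P_\alpha e_\gamma=0$ for $\gamma\ge\alpha$;
\item[(b)] $\|\varphi_\alpha\|\le1$ and $\varphi_\alpha(e_\gamma)=\delta_{\alpha\gamma}$;
\item[(c)] $\varphi_\delta\circ(I-P_\alpha)=0$ for $\delta<\alpha$, and $\varphi_\delta\circ P_\alpha=0$ for $\delta\ge\alpha$; in particular $\varphi_\delta$ vanishes on $Y_\alpha$ for $\delta\ge\alpha$.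
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $y\in Y_\alpha\cap Y^\alpha$, then \eqref{eq:bi} with $t=-y$ gives $y=0$. If $y_n+t_n$ converges, with $y_n\in Y_\alpha$ and $t_n\in Y^\alpha$, then \eqref{eq:bi} applied to differences shows that $(y_n)$ and $(t_n)$ are Cauchy; so $Y_\alpha+Y^\alpha$ is closed. It contains every $e_\gamma$, hence $E=Y_\alpha\oplus Y^\alpha$. Let $P_\alpha(y+t)=y$. The two norm bounds are the two inequalities in \eqref{eq:bi}.

(b) The operator $T=P_{\alpha+1}(I-P_\alpha)$ has norm at most $1$. For $\gamma<\alpha$ the factor $I-P_\alpha$ kills $e_\gamma$. For $\gamma\ge\alpha$ it fixes $e_\gamma$, and then $P_{\alpha+1}$ fixes $e_\alpha$ and kills $e_\gamma$ for $\gamma>\alpha$. So $T$ maps the span of the $e_\gamma$, and by continuity all of $E$, into the line $\mathbb Re_\alpha$. Define $\varphi_\alpha$ by $Tx=\varphi_\alpha(x)e_\alpha$; then $|\varphi_\alpha(x)|=\|Tx\|\le\|x\|$.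

(c) It suffices to evaluate at each $e_\gamma$. The vector $(I-P_\alpha)e_\gamma$ is $0$ or, for $\gamma\ge\alpha$, is $e_\gamma$, which $\varphi_\delta$ kills when $\delta<\alpha$. The vector $P_\alpha e_\gamma$ is $0$ or, for $\gamma<\alpha$, is $e_\gamma$, which $\varphi_\delta$ kills when $\delta\ge\alpha$.
\end{proof}

\subsection*{Where to look for $x_\alpha$}
Put
\[
F_\alpha=\{x\in B_E:\ x-e_\alpha\in Y_\alpha\},\qquad
Z_\alpha=\{x\in F_\alpha:\ \varphi_\delta(x)\le0\text{ for all }\delta<\alpha\}.
\]
Both sets are closed and convex and contain $e_\alpha$. For $x\in F_\alpha$, Lemma~\ref{lem:proj} gives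
\begin{equation}\label{eq:face}
(I-P_\alpha)x=e_\alpha,\qquad\varphi_\alpha(x)=1,\qquad\|x\|=1,
\end{equation}
the last because $1=\varphi_\alpha(x)\le\|x\|\le1$. So $F_\alpha$ is a convex piece of the sphere, and we may move along segments in it without renormalizing.

The sign condition in $Z_\alpha$ is needed for what follows. In $c_0(\omega_1)$ we have $F_1=\{e_1+ae_0:|a|\le1\}$, and the points with $0\le a\le1$ are all at distance exactly $1$ from $e_0$. The points of $F_1$ at distance greater than $1$ from $e_0$ are thus not dense in $F_1$, but they are dense in $Z_1=\{e_1+ae_0:-1\le a\le0\}$.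

\begin{lemma}\label{lem:dense}
Let $\beta<\alpha<\omega_1$ and $z\in F_\beta$. Then $U=\{x\in Z_\alpha:\|x-z\|>1\}$ is open and dense in $Z_\alpha$.
\end{lemma}

In the two-vector case we moved from $x$ toward $x-z$. Now $z$ has earlier coordinates. In the recursion below $z$ lies in $Z_\beta$, so these coordinates are not positive; in $x-z$ they appear with the opposite sign, and $x-z$ may leave $Z_\alpha$. The remedy is to delete all coordinates before $\beta$, and this costs nothing in norm because $\|I-P_\beta\|\le1$.

\begin{proof}
The set $U$ is open by continuity of the norm. Let $x\in Z_\alpha\setminus U$, so that $\|x-z\|\le1$, and put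
\[
v=(I-P_\beta)(x-z)=(I-P_\beta)x-e_\beta ,
\]
where \eqref{eq:face} was used for $z\in F_\beta$. We show that $v\in Z_\alpha$. First, $\|v\|\le\|x-z\|\le1$. Next, $v-e_\alpha=(x-e_\alpha)-P_\beta x-e_\beta$ lies in $Y_\alpha$, because $P_\beta x\in Y_\beta\subset Y_\alpha$ and $\beta<\alpha$. So $v\in F_\alpha$. By Lemma~\ref{lem:proj}(b),(c),
\[
\varphi_\delta(v)=
\begin{cases}
0, & \delta<\beta,\\
\varphi_\beta(x)-1\le-1, & \delta=\beta,\\
\varphi_\delta(x)\le0, & \beta<\delta<\alpha .
\end{cases}
\]
Hence $v\in Z_\alpha$.

For $0<s<1$ let $x_s=(1-s)x+sv$. Then $x_s\in Z_\alpha$ by convexity, and $\varphi_\beta(x_s)=(1-s)\varphi_\beta(x)+s\varphi_\beta(v)\le-s$. Since $\varphi_\beta(z)=1$ by \eqref{eq:face},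
\[
\|z-x_s\|\ge\varphi_\beta(z-x_s)\ge1+s>1 .
\]
So $x_s\in U$, and $\|x_s-x\|=s\|v-x\|\le2s\to0$ as $s\to0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
We choose $x_\alpha\in Z_\alpha$ by recursion on $\alpha<\omega_1$ so that $\|x_\alpha-x_\beta\|>1$ for all $\beta<\alpha$. Let $x_0=e_0$. Given $x_\beta\in Z_\beta\subset F_\beta$ for $\beta<\alpha$, the sets $U_\beta=\{x\in Z_\alpha:\|x-x_\beta\|>1\}$ are open and dense in $Z_\alpha$ by Lemma~\ref{lem:dense}. The set $Z_\alpha$ is nonempty and closed in the Banach space $E$, so it is a nonempty complete metric space, and $\alpha$ is countable. By the Baire category theorem (in such a space, countably many dense open sets have a common point) there is $x_\alpha\in\bigcap_{\beta<\alpha}U_\beta$. The points $x_\alpha$ lie on the sphere by \eqref{eq:face} and form a $(1+)$-separated set of cardinality $\omega_1$.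
\end{proof}

The countability of $\alpha$ enters only in the Baire step, where it replaces the injection $n_\alpha$ of Example~\ref{ex:c0}. It cannot be removed: the unit vectors of $c_0(\omega_2)$ form a bimonotone family of length $\omega_2$, and by Proposition~\ref{prop:sharp} the sphere has no $(1+)$-separated set of that cardinality.

\section{The dichotomy}\label{sec:A}

It remains to find bimonotone families. The natural setting is a space in which fewer than $\kappa$ functionals from a $1$-norming set always have a common nonzero zero, so that a new vector can be chosen invisible to all functionals used so far.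

\begin{theorem}\label{thm:A}
Let $\kappa$ be a regular uncountable cardinal and let $\Gamma\subset B_{X^*}$ be $1$-norming with $D_\perp\ne\{0\}$ for every $D\subset\Gamma$ with $|D|<\kappa$. Then at least one of the following holds:
\begin{enumerate}
\item[(A)] for some $\varepsilon>0$, $S_X$ contains a $(1+\varepsilon)$-separated set of cardinality $\kappa$;
\item[(B)] $X$ contains a normalized bimonotone family of length $\kappa$.
\end{enumerate}
\end{theorem}

The alternatives do not exclude each other: in $\ell_2(\kappa)$ the unit vectors are bimonotone and $\sqrt2$-separated.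

Throughout this section $\kappa$ and $\Gamma$ are as in the theorem, and a set $D\subset\Gamma$ is \emph{small} if $|D|<\kappa$. A union of fewer than $\kappa$ small sets is small, and countable sets are small. One half of \eqref{eq:bi} can always be arranged.

\begin{lemma}\label{lem:left}
If $Y\subset X$ has a dense subset $Q$ with $|Q|<\kappa$, then there is a small $D$ such that $\|y+t\|\ge\|y\|$ for all $y\in Y$ and $t\in D_\perp$.
\end{lemma}

\begin{proof}
For $y\in Q$ and $k\ge1$ pick $f_{y,k}\in\Gamma$ with $f_{y,k}(y)>\|y\|-1/k$, and let $D$ be the set of all $f_{y,k}$. It is a union of $|Q|$ countable sets, so it is small. For $y\in Q$ and $t\in D_\perp$,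
\[
\|y+t\|\ge f_{y,k}(y+t)=f_{y,k}(y)>\|y\|-1/k .
\]
Letting $k\to\infty$ gives the inequality for $y\in Q$, and it passes to the closure of $Q$.
\end{proof}

The other half, $\|y+t\|\ge\|t\|$, would need functionals that norm the later vector $t$ and vanish on the earlier vector $y$, and the hypothesis provides none. It can fail.

\begin{example}\label{ex:c}
Let $X=c_0(\omega_1)+\mathbb R\mathbf 1$ with the supremum norm, where $\mathbf 1$ is the constant function, and let $\Gamma$ consist of the point evaluations and their negatives. For countable $D\subset\Gamma$ we have $e_\gamma\in D_\perp$ for all but countably many $\gamma$. With $u=-\mathbf 1$ and $w=2e_\gamma$ we get $\|u+w\|=1<2=\|w\|$, so no countable $D$ forces $\|u+w\|\ge\|w\|$ on $D_\perp$. But the vectors $u+2e_\gamma$ lie on the sphere and are $2$-separated: translation by $u$ has moved long, far apart vectors onto the sphere.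
\end{example}

The example is typical. We fix the scale so that the translated vectors lie in the unit ball, and call $u\in X$ \emph{shortening} if
\begin{equation}\label{eq:short}
\text{for every small }D\text{ there is }w\in D_\perp\text{ with }\|u+w\|\le1<\|w\|.
\end{equation}

\begin{lemma}\label{lem:caseA}
If some $u\in X$ is shortening, then \textup{(A)} holds.
\end{lemma}

\begin{proof}
We choose $w_\alpha$, $\alpha<\kappa$, recursively with $\|w_\alpha\|>1$ and $\|u+w_\alpha\|=1$. Given $w_\beta$ for $\beta<\alpha$, Lemma~\ref{lem:left} applied to $Y=Q=\{w_\beta:\beta<\alpha\}$ gives a small $D_\alpha$ with $\|w_\beta+t\|\ge\|w_\beta\|$ for all $\beta<\alpha$ and $t\in(D_\alpha)_\perp$. By \eqref{eq:short} there is $w\in(D_\alpha)_\perp$ with $\|u+w\|\le1<\|w\|$. The function $s\mapsto\|u+sw\|$ is continuous, is at most $1$ at $s=1$, and tends to $\infty$ as $s\to\infty$. So $\|u+sw\|=1$ for some $s\ge1$. Put $w_\alpha=sw$; it lies in $(D_\alpha)_\perp$ and $\|w_\alpha\|\ge\|w\|>1$.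

The points $x_\alpha=u+w_\alpha$ lie in $S_X$, and for $\beta<\alpha$, since $-w_\alpha\in(D_\alpha)_\perp$,
\[
\|x_\beta-x_\alpha\|=\|w_\beta-w_\alpha\|\ge\|w_\beta\|>1 .
\]
The lower bound depends on $\beta$ only, so a uniform gap survives on a large subfamily. The sets $I_m=\{\alpha<\kappa:\|w_\alpha\|\ge1+1/m\}$, $m\ge1$, cover $\kappa$, so $|I_m|=\kappa$ for some $m$, and $\{x_\alpha:\alpha\in I_m\}$ is $(1+1/m)$-separated of cardinality $\kappa$.
\end{proof}

If no vector is shortening, the failure of \eqref{eq:short} for a single $u$ controls $\|u+w\|$ only against the fixed level $1$. To compare $\|u+w\|$ with $\|w\|$ at every scale we use it for countably many multiples of $u$.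

\begin{lemma}\label{lem:caseB}
Suppose that no vector of $X$ is shortening. If $Y\subset X$ has a dense subset $Q$ with $|Q|<\kappa$, then there is a small $D$ such that $\|y+t\|\ge\max(\|y\|,\|t\|)$ for all $y\in Y$ and $t\in D_\perp$.
\end{lemma}

\begin{proof}
For each $u\in X$ fix a small $D(u)$ such that $\|u+w\|>1$ whenever $w\in D(u)_\perp$ and $\|w\|>1$. Let $D'(u)$ be the union of the sets $D(qu)$ over all rational $q>0$; it is small. We claim that $\|u+t\|\ge\|t\|$ for all $t\in D'(u)_\perp$. For $t=0$ this is trivial. For $t\ne0$ and rational $q>1/\|t\|$ we have $qt\in D(qu)_\perp$ and $\|qt\|>1$, so $\|qu+qt\|>1$, that is, $\|u+t\|>1/q$. Letting $q$ decrease to $1/\|t\|$ proves the claim.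

Let $D$ be the union of the set given by Lemma~\ref{lem:left} and the sets $D'(y)$, $y\in Q$. It is small by regularity. For $t\in D_\perp$ we have $\|y+t\|\ge\|y\|$ for $y\in Y$, and $\|y+t\|\ge\|t\|$ for $y\in Q$, hence for $y\in Y$ by density.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Lemma~\ref{lem:caseA} we may assume that no vector is shortening, and we prove (B). We choose small sets $D_\alpha$ and unit vectors $e_\alpha$ by recursion on $\alpha<\kappa$. Given $D_\beta,e_\beta$ for $\beta<\alpha$, let $Y_\alpha=[e_\beta:\beta<\alpha]$. The rational combinations of the $e_\beta$, $\beta<\alpha$, are dense in $Y_\alpha$ and fewer than $\kappa$ in number. Let $D_\alpha$ be the union of the set given by Lemma~\ref{lem:caseB} for $Y_\alpha$ and the sets $D_\beta$, $\beta<\alpha$. It is small, and the inequality of Lemma~\ref{lem:caseB} holds for $y\in Y_\alpha$, $t\in(D_\alpha)_\perp$, since enlarging $D$ shrinks $D_\perp$. By hypothesis $(D_\alpha)_\perp\ne\{0\}$; let $e_\alpha$ be a unit vector in it.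

For $\alpha\le\beta<\kappa$ we have $D_\alpha\subset D_\beta$, so $e_\beta\in(D_\beta)_\perp\subset(D_\alpha)_\perp$. As $(D_\alpha)_\perp$ is a closed subspace, it contains $Y^\alpha=[e_\beta:\alpha\le\beta<\kappa]$, and \eqref{eq:bi} holds.
\end{proof}

The $1$-norming property is used only in Lemma~\ref{lem:left}, and the hypothesis $D_\perp\ne\{0\}$ only to choose $e_\alpha$. Uncountability and regularity of $\kappa$ keep the sets $D$ small and give the uniform gap in Lemma~\ref{lem:caseA}.

\section{Proof of the main theorem and further consequences}\label{sec:main}

\begin{corollary}\label{cor:AB}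
If $\Gamma\subset B_{X^*}$ is $1$-norming and $D_\perp\ne\{0\}$ for every countable $D\subset\Gamma$, then $S_X$ contains a $(1+)$-separated set of cardinality $\omega_1$.
\end{corollary}

\begin{proof}
Apply Theorem~\ref{thm:A} with $\kappa=\omega_1$. In case (A) the set is already $(1+)$-separated; in case (B) apply Theorem~\ref{thm:B}.
\end{proof}

The freedom to choose $\Gamma$ is what treats $X$ and $X^*$ by the same argument.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
(i) Take $\Gamma=B_{X^*}$. If $X^*$ is not $w^*$-separable, then $D_\perp\ne\{0\}$ for every countable $D\subset\Gamma$ by Lemma~\ref{lem:wstar}, and Corollary~\ref{cor:AB} applies. If $\operatorname{dens}X>\mathfrak c$, then $|X|>\mathfrak c$, so $X^*$ is not $w^*$-separable by the same lemma.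

(ii) Apply Corollary~\ref{cor:AB} to the Banach space $X^*$ with $\Gamma=B_X\subset B_{X^{**}}$. If $D\subset B_X$ is countable, then $[D]$ is separable, so $[D]\ne X$, and the Hahn--Banach theorem gives a nonzero $x^*\in X^*$ vanishing on $D$. This says that $D_\perp\ne\{0\}$ in $X^*$.

(iii) The statement for $S_{X^*}$ is (ii). For $S_X$, let $\{(b_i,b_i^*)\}_{i\in I}$ be a Markushevich basis as in Theorem~\ref{thm:WLD}. Since $X=[b_i:i\in I]$ is nonseparable, $I$ is uncountable. If $D\subset X^*$ is countable, then $\bigcup_{x^*\in D}\{i:x^*(b_i)\ne0\}$ is countable, so there is $i\in I$ with $b_i\in D_\perp$, and $b_i\ne0$ because $b_i^*(b_i)=1$. By Lemma~\ref{lem:wstar}, $X^*$ is not $w^*$-separable, and (i) applies.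
\end{proof}

\begin{remark}\label{rem:iso}
The hypotheses in Theorem~\ref{thm:main} are invariant under isomorphism. For the WLD property this holds because the dual ball of an equivalent norm is a $w^*$-closed subset of a multiple of the original dual ball, and a closed subset of a Corson compact is Corson. So the conclusions hold for every equivalent norm. Since separated sets in a separable space are countable, part (iii) also shows that for a WLD space $X$ the sphere $S_X$ contains an uncountable $(1+)$-separated set if and only if $X$ is nonseparable.
\end{remark}

\begin{remark}\label{rem:auerbach}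
An \emph{Auerbach system} is a family $\{(e_i,e_i^*)\}_{i\in I}\subset S_X\times S_{X^*}$ with $e_i^*(e_j)=\delta_{ij}$. Suppose that $X^*$ is not $w^*$-separable and that $S_X$ has no uncountable $(1+\varepsilon)$-separated subset for any $\varepsilon>0$. Theorem~\ref{thm:A} with $\kappa=\omega_1$ and $\Gamma=B_{X^*}$ then gives a normalized bimonotone family $(e_\alpha)_{\alpha<\omega_1}$. The functionals $\varphi_\alpha$ of Lemma~\ref{lem:proj} have norm one, since $\varphi_\alpha(e_\alpha)=1$, and their norm-preserving extensions to $X$ form with the $e_\alpha$ an uncountable Auerbach system.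
\end{remark}

\begin{thebibliography}{9}

\bibitem{GHK}
Guzm\'an, Hru\v{s}\'ak and Koszmider,
\emph{Almost disjoint families and the geometry of nonseparable spheres},
J. Funct. Anal. 285 (2023).

\bibitem{HMVZ}
H\'ajek, Montesinos, Vanderwerff and Zizler,
\emph{Biorthogonal Systems in Banach Spaces}.

\bibitem{Problem}
\emph{On some open problems in Banach space theory},
\texttt{https://www.uibk.ac.at/\allowbreak mathematik/\allowbreak personal/\allowbreak russo/\allowbreak dateien/\allowbreak talks/\allowbreak 2019\_phd.pdf}.

\bibitem{VWZ}
J. Vanderwerff, J. H. M. Whitfield and V. Zizler,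
\emph{Marku\v{s}evi\v{c} bases and Corson compacta in duality},
Canad. J. Math. 46 (1994).

\end{thebibliography}
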